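# Embedding $\mathrm{Alt}_N$ in graphs: an exponential lower bound

## 1. Graphs without hidden symmetry

Write $[N]=\{1,\dots,N\}$. A graph is finite, simple, undirected and uncolored, and $\mathrm{Aut}(X)$ is the group of permutations of the vertex set of $X$ that preserve adjacency and non-adjacency. How many vertices must a graph have if its automorphisms, watched only on $N$ chosen vertices, produce exactly the even permutations?

**Definition.** A group $G\subseteq\mathrm{Sym}([N])$ is *embeddable* in a connected graph $X$ on $M\ge N$ vertices, whose vertex set contains $[N]$, if $\mathrm{Aut}(X)$ stabilizes the set $[N]$ and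
$$G=\{\varphi|_{[N]}:\varphi\in\mathrm{Aut}(X)\}.$$
We write $G\hookrightarrow X$. The *graph embeddability complexity* $\mathrm{g.l.c.}(G)$ is the least $M$ for which such an $X$ exists.

For example, $\mathrm{Sym}([N])$ embeds in the complete graph on $[N]$, so its g.l.c. is $N$. By a theorem of Babai and Bower (1969), every subgroup $G$ of $\mathrm{Sym}([N])$ embeds in a graph with $O(N+|G|)$ vertices, so the g.l.c. is always $O(N!)$. The problem (Babai, 1969; it is stated in "On the Extension Complexity of Polytopes Associated with Permutation Groups") asks whether $\mathrm{g.l.c.}(\mathrm{Alt}_N)$ is superpolynomial in $N$, meaning that no constant $c$ satisfies $\mathrm{g.l.c.}(\mathrm{Alt}_N)\le N^c$ for all large $N$.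

**Smallest cases.** Let $N\ge 3$ and suppose the restrictions to $[N]$ of the automorphisms stabilizing $[N]$ include all of $\mathrm{Alt}_N$. Since $\mathrm{Alt}_N$ is transitive on 2-subsets, $[N]$ spans a complete or an empty graph. If $M=N$, every permutation is an automorphism. If $M=N+1$, the extra vertex $w$ is fixed, so by transitivity it is joined to all of $[N]$ or to none, and again every permutation of $[N]$ extends. If $M=N+2$, the automorphisms inducing even permutations fix or swap the two extra vertices. Those that fix both induce a subgroup of index at most 2 in $\mathrm{Alt}_N$. There is no subgroup of index 2, so each extra vertex is joined to all of $[N]$ or to none, and once more every permutation extends. In all three cases odd permutations come for free: a short orbit cannot detect parity.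

To make this quantitative we need to know the subgroups of small index. Put
$$r=\lfloor (N-1)/3\rfloor,\qquad k=r-1.$$
For $N\ge10$ we have $r\ge3$, $k\ge2$, and $3k+4=3r+1\le N$. For $T\subseteq[N]$ let $\mathrm{Alt}_{(T)}\cong\mathrm{Alt}_{N-|T|}$ be the group of even permutations of $[N]$ fixing every point of $T$. We use the following published theorem.

**[DM]** (Dixon–Mortimer, *Permutation Groups*, Theorem 5.2B.) Let $n\ge10$, $1\le r\le n/2$, and let $H\le\mathrm{Alt}_n$ have index less than $\binom nr$. Then either (a) there is a set $\Delta$ with $|\Delta|<r$ such that $H$ contains all even permutations fixing $\Delta$ pointwise, and $H$ stabilizes $\Delta$; or (b) $n=2m$ and $|\mathrm{Alt}_n:H|=\frac12\binom nm$. (The further exceptions in that theorem have $n\le9$.)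

A typical group for (a) is the stabilizer of a small set $\Delta$, and for (b) the stabilizer of a partition of $[2m]$ into two halves.

**Lemma 1 (supports).** Let $N\ge10$ and let $H\le\mathrm{Alt}_N$ have index less than $\binom Nr$. There is exactly one set $S=S(H)\subseteq[N]$ such that $|S|\le k$, $\mathrm{Alt}_{(S)}\le H$, and $H$ stabilizes $S$. Moreover $S(\sigma H\sigma^{-1})=\sigma S(H)$ for $\sigma\in\mathrm{Alt}_N$.

*Proof.* We exclude (b) by showing $2\binom Nr\le\binom N{\lfloor N/2\rfloor}$; the index in (b) would then be at least $\binom Nr$. Binomial coefficients in a row increase up to the middle. If $3r\le N-2$, then $\binom N{r+1}/\binom Nr=\frac{N-r}{r+1}\ge2$, and $r+1\le\frac{N+1}3\le \frac N2$. Otherwise $3r=N-1$, and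
$$\binom N{r+2}\Big/\binom Nr=\frac{(2r+1)\,2r}{(r+1)(r+2)}\ge2,$$
since this says $r^2-2r-2\ge0$, true for $r\ge3$. Also $r+2\le\frac{3r+1}2=\frac N2$ because $r\ge3$. So (a) holds, which gives existence.

For uniqueness, let $S$ be as stated. Then $[N]\setminus S$ has at least $N-k>N/2$ points; it is preserved by $H$, and $\mathrm{Alt}_{(S)}\le H$ is transitive on it. So it is an $H$-orbit with more than $N/2$ points, and there is only one such orbit. Conjugating by $\sigma$ carries the three properties of $S$ to those of $\sigma S$. $\square$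

The stabilizer of a point $i$ in $\mathrm{Alt}_N$ has support $\{i\}$.

From now on $X$ is a graph on $M$ vertices, not necessarily connected, with $[N]\subseteq V=V(X)$. Let $\pi$ denote restriction to $[N]$, defined on the setwise stabilizer of $[N]$ in $\mathrm{Aut}(X)$, and let $G$ be the image of $\pi$.

**Proposition 2 (no hidden symmetry).** Let $N\ge10$ and $M<\binom Nr$. Suppose the setwise stabilizer of $[N]$ in $\mathrm{Aut}(X)$ has a subgroup $A$ that $\pi$ maps *isomorphically* onto $\mathrm{Alt}_N$. Then $G=\mathrm{Sym}([N])$.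

*Proof.* For $v\in V$ the group $\pi(A_v)$ has index $|A:A_v|=|Av|\le M<\binom Nr$, so it has a support $S_v$. Fix an odd permutation $\tau$ of $[N]$. If $|Q|\le N-2$, some *even* permutation agrees with $\tau$ on $Q$: compose $\tau$ with a transposition of two points outside $Q$, applied first. Define
$$\varphi(v)=av,\qquad a\in A,\ \pi(a)|_{S_v}=\tau|_{S_v}.$$
This is well defined. If $a,a'$ both qualify, then $\pi(a^{-1}a')\in\mathrm{Alt}_{(S_v)}\le\pi(A_v)$, and injectivity of $\pi$ on $A$ gives $a^{-1}a'\in A_v$.

Given $v,w\in V$, we have $|S_v\cup S_w|\le2k\le N-2$, so one element $a\in A$ agrees with $\tau$ on both supports. Then $\varphi(v)=av$ and $\varphi(w)=aw$. Hence $\varphi$ is injective and preserves adjacency and non-adjacency, and since $V$ is finite it is an automorphism. For $i\in[N]$ we have $S_i=\{i\}$, so $\varphi(i)=\tau(i)$. Thus $\tau\in G$. $\square$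

Compare a theorem of Liebeck (1983): if $\mathrm{Alt}_N\cong\mathrm{Aut}(X)$, then $|X|\ge2^{\Omega(N)}$. But our definition constrains only *restrictions* to $[N]$. The graph may have automorphisms that fix $[N]$ pointwise and move other vertices, and perhaps no subgroup maps isomorphically onto $\mathrm{Alt}_N$. What survives of the proof above?

## 2. The bounds to be proved

**Theorem A.** Let $N\ge10$. Let $X$ be a graph on $M$ vertices with $[N]\subseteq V(X)$, and let $G$ be the group induced on $[N]$ by the setwise stabilizer of $[N]$ in $\mathrm{Aut}(X)$. If $G\supseteq\mathrm{Alt}_N$ and $M<\min\{\binom Nr,2^{N/2}\}$, then $G=\mathrm{Sym}([N])$.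

If $\mathrm{Alt}_N\hookrightarrow X$, then the setwise stabilizer is all of $\mathrm{Aut}(X)$ and $G=\mathrm{Alt}_N\ne\mathrm{Sym}([N])$. So Theorem A gives, for $N\ge10$,
$$\mathrm{g.l.c.}(\mathrm{Alt}_N)\ge\min\Big\{\tbinom Nr,2^{N/2}\Big\}\ge\tfrac13\,2^{N/2}.\tag{1}$$
For the last inequality, $\binom Nr\ge(N/r)^r\ge3^r\ge3^{N/3-1}\ge\frac13 2^{N/2}$, where $3^{1/3}>2^{1/2}$ because $9>8$. This is superpolynomial, so the answer to the problem is yes.

**Theorem B.** (i) For $N\ge11$, Theorem A holds under the single hypothesis $M<\binom Nr$. So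
$$\mathrm{g.l.c.}(\mathrm{Alt}_N)\ge\binom N{\lfloor(N-1)/3\rfloor}=2^{(H(1/3)+o(1))N},$$
where $H(1/3)=0.918\ldots$ is the binary entropy.
(ii) For $N\ge5$, $\mathrm{g.l.c.}(\mathrm{Alt}_N)\le2^{N+1}+3$.

Here $H(p)=-p\log_2p-(1-p)\log_2(1-p)$. The asymptotic form follows from the standard estimate $\frac1{N+1}2^{H(r/N)N}\le\binom Nr\le2^{H(r/N)N}$ and $r/N\to\frac13$. Together, for $N\ge11$,
$$\binom N{\lfloor(N-1)/3\rfloor}\le\mathrm{g.l.c.}(\mathrm{Alt}_N)\le2^{N+1}+3,$$
so $\mathrm{g.l.c.}(\mathrm{Alt}_N)=2^{\Theta(N)}$. The exact exponential rate, between $H(1/3)$ and $1$, is not determined here.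

Part (i) uses one more published result.

**[W]** (A. Wagner, Math. Z. 151 (1976) and 154 (1977).) For $n\ge9$, every nontrivial irreducible representation of $\mathrm{Alt}_n$ over a field of positive characteristic has degree at least $n-2$.

## 3. The kernel $K$ and the ambiguity it creates

Let $G\supseteq\mathrm{Alt}_N$ and let $M$ satisfy the hypothesis of Theorem A, or of Theorem B(i) when $N\ge11$. This section fixes the notation kept until the end of Section 6.

**Choosing a lean group.** Among the subgroups of the setwise stabilizer of $[N]$ that $\pi$ maps onto $\mathrm{Alt}_N$, choose a *minimal* one, $A$. Let $K=\ker(\pi|_A)$; these are the hidden symmetries that remain. We claim that **$K$ is nilpotent**. If a maximal subgroup $B$ of $A$ did not contain $K$, then $BK=A$, so $\pi(B)=\mathrm{Alt}_N$, against minimality. So $K$ lies in every maximal subgroup, that is, in the Frattini subgroup $\Phi(A)$. Frattini subgroups of finite groups are nilpotent: if $P$ is a Sylow subgroup of $\Phi(A)$, the Frattini argument gives $A=\Phi(A)N_A(P)$, which forces $N_A(P)=A$,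 since a proper subgroup would lie in a maximal subgroup, which also contains $\Phi(A)$. So all Sylow subgroups of $\Phi(A)$ are normal.

**Supports.** For $v\in V$ the preimage of $\pi(A_v)$ in $A$ is $KA_v$, so
$$|\mathrm{Alt}_N:\pi(A_v)|=|A:KA_v|\le|A:A_v|=|Av|\le M<\tbinom Nr .$$
By Lemma 1, $\pi(A_v)$ has a support $S_v$: $|S_v|\le k$, $\mathrm{Alt}_{(S_v)}\le\pi(A_v)$, and $\pi(A_v)$ stabilizes $S_v$. Since $\pi(A_{av})=\pi(a)\pi(A_v)\pi(a)^{-1}$, uniqueness gives
$$S_{av}=\pi(a)S_v\quad(a\in A),\qquad S_i=\{i\}\quad(i\in[N]),$$
the latter because $\pi(A_i)$ is the stabilizer of $i$ in $\mathrm{Alt}_N$. For $T\subseteq[N]$ put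
$$V_T=\{v\in V:S_v\subseteq T\},\qquad\text{so } aV_T=V_{\pi(a)T}\ \text{ for } a\in A.$$

**Where the first proof stops.** Try $\varphi(v)=av$ with $\pi(a)|_{S_v}=\tau|_{S_v}$ again. If $a,a'$ both qualify, then $\pi(a^{-1}a')\in\pi(A_v)$ still holds, but it now gives only $a^{-1}a'\in KA_v$. So $a'v\in aKv$: the image of $v$ is determined only up to the $K$-orbit $Kv$, which we call the *fiber* of $v$. Choosing a point of the target fiber separately for each $v$ destroys adjacency.

*Example (twin cliques).* Let the vertices be $i,i',i''$ for $i\in[N]$. The edges are $ii'$ and $ii''$ for all $i$, and $i'j'$ and $i''j''$ for all $i\ne j$. An automorphism fixing $[N]$ pointwise either fixes or swaps each pair $i',i''$, and if it swaps one pair it swaps all, because the primed vertices form a clique that has no edges to the doubly primed ones. So the kernel on $[N]$ is $\{1,t\}$, with $t$ the global swap. For illustration take $A=\mathrm{Alt}_N\times\langle t\rangle$, which is not minimal. Then $S_{i'}=S_{i''}=\{i\}$ and the fiber of $i'$ is $\{i',i''\}$. The elements of $A$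 that agree with $\tau$ at $i$ send $i'$ to $\tau(i)'$ or to $\tau(i)''$. If we choose a sign independently for each $i$, then $\varphi$ is an automorphism only if all the signs are equal.

So we must choose *compatible* local maps: for every small set $T$ a map $V_T\to V_{\tau T}$ that is the restriction of some $a\in A$ agreeing with $\tau$ on $T$, with all these maps fitting together. On any set $Q$ of at most $N-2$ points a compatible choice exists: lift one even permutation that agrees with $\tau$ on $Q$. On all of $[N]$ no single element does the job, so we need a local-to-global principle.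

## 4. Systems with local solutions

We first isolate the gluing problem. Write $T\cup x$ for $T\cup\{x\}$.

**Definition.** Let $R$ be a finite set and $c\ge-1$. A *system of level $c$ on $R$* consists of, for all $T\subseteq R$ with $|T|\le c$:

* groups $E_T$ with functorial restriction homomorphisms $E_T\to E_{T'}$, $e\mapsto e|_{T'}$, for $T'\subseteq T$;
* sets $C_T$, possibly empty, with functorial restriction maps and right actions of $E_T$ on $C_T$, simply transitive whenever $C_T\ne\emptyset$, such that $(ue)|_{T'}=u|_{T'}\,e|_{T'}$.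

A *solution on $Q\subseteq R$* is a family $u_T\in C_T$ ($T\subseteq Q$, $|T|\le c$) with $u_T|_{T'}=u_{T'}$ for $T'\subseteq T$.

*Example.* In the twin cliques with $R=[N]$ and $c=2$, let $E_T$ be the set of restrictions $a|_{V_T}$ with $\pi(a)|_T=\mathrm{id}$, and $C_T$ the set of those with $\pi(a)|_T=\tau|_T$. Then $V_\emptyset=\emptyset$, so $E_\emptyset=1$. For $T$ nonempty, $E_T=\{1,t\}$ restricted to $V_T$, and $C_T$ consists of "$\tau$" and "$\tau$ followed by a swap". A solution is a sign for each $i$ such that the signs at any two points agree.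

**What local solvability alone does not give.** Let $R$ be a cyclically ordered set of $n\ge5$ points, and $c=2$. Let $E_\emptyset=1$ and let $C_\emptyset$ be one point. Put $E_i=C_i=\{\pm1\}$. For non-consecutive $i,j$ let $E_{ij}=C_{ij}=\{\pm1\}^2$. For consecutive $i,j$ let $E_{ij}=\{(e,e)\}$ and $C_{ij}=\{(u_i,u_j):u_iu_j=\varepsilon_{ij}\}$, with given signs $\varepsilon_{ij}$ whose product around the cycle is $-1$. Actions are by multiplication. This is a system. On a proper subset of $R$ there is always a solution: choose signs along the remaining arcs. On $R$ there is none, since multiplying all the conditions around the cycle gives $1=-1$. So solutions on all sets of size $n-1$ do not suffice. What this system lacks is homogeneity, a way to carry the groups $E_T$ from one point to another, and that is what we must add.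

Consider the following conditions.

* $(D_d)$: if $e\in E_T$ and $e|_{T'}=1$ for all $T'\subseteq T$ with $|T'|\le d$, then $e=1$. (For $d=-1$: all $E_T$ are trivial.)
* $(\mathrm{Tr}_m)$: for all $T\subseteq R$ with $|T|\le m$ and distinct $x,y\in R\setminus T$ there are homomorphisms $g_U:E_{U\cup y}\to E_{U\cup x}$ ($U\subseteq T$, $|U|\le c-1$) with
$$g_U(e)|_{U'\cup x}=g_{U'}(e|_{U'\cup y})\quad(U'\subseteq U),\qquad g_U(e)|_U=e|_U .\tag{2}$$
* $(\mathrm{Sol}_q)$: there is a solution on every $Q\subseteq R$ with $|Q|\le q$.

The cycle system satisfies $(D_1)$ and $(\mathrm{Sol}_{n-1})$ but not $(\mathrm{Tr}_1)$. Let $u,x,y$ be successive points and $T=U=\{u\}$. For $e=(-1,1)\in E_{uy}$ the second rule in (2) forces $g_U(e)=(-1,-1)$, whose restriction to $x$ is $-1$. The first rule with $U'=\emptyset$ forces that restriction to be $g_\emptyset(1)=1$. In contrast, the twin cliques satisfy $(D_1)$, and $(\mathrm{Tr}_m)$ for every $m$, with $g_U$ sending the swap to the swap.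

**Lemma 3 (local to global).** Let $d\ge-1$, $c\ge-1$, $q\ge c+d+1$. If $(D_d)$, $(\mathrm{Tr}_{q-2})$ and $(\mathrm{Sol}_q)$ hold, then there is a solution on $R$.

The plan is to extend a solution by one new point $x$ at a time. Extending means choosing elements above the given solution, and this is again a system (the *link* of $x$) with smaller $c$ and $d$. The delicate point is local solvability of the link. A local solution $a$ around $x$ need not agree with the given $s$ away from $x$; it differs by some $z$, and we would have to lift $z$ to sets containing $x$. The trick is to keep a spare point $y$ where $s$ *is* defined. There $z$ comes with a lift to sets containing $y$, and transport moves that lift from $y$ to $x$.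

*Proof.* We use induction on $d$, for all $R,c,q$ at once. If $c=-1$ the empty family is a solution, so let $c\ge0$.

**Step 0: the case $d=-1$.** This starts the induction. Here $q\ge c$, so $(\mathrm{Sol}_q)$ on $T$ itself shows that every $C_T$ is nonempty. As $E_T$ is trivial, $C_T$ is a single point, and these points are compatible.

**Step 1: reduction to adding one point.** Let $d\ge0$, so $q\ge1$. If $|R|\le q$, then $(\mathrm{Sol}_q)$ finishes. Otherwise start with a solution on some $q$-subset. It suffices to show: if $R'\subset R$, $|R'|\ge q$, $s$ is a solution on $R'$ and $x\in R\setminus R'$, then $s$ extends to a solution on $R'\cup x$.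

**Step 2: the link system.** This step encodes the extension problem. For $T\subseteq R'$ with $|T|\le c-1$ let
$$E^x_T=\ker(E_{T\cup x}\to E_T),\qquad C^x_T=\{u\in C_{T\cup x}:u|_T=s_T\},$$
with restriction from $T$ to $T'$ given by the old restriction from $T\cup x$ to $T'\cup x$. These restrictions stay inside the link: $(e|_{T'\cup x})|_{T'}=(e|_T)|_{T'}=1$, and $(u|_{T'\cup x})|_{T'}=s_T|_{T'}=s_{T'}$. The group $E^x_T$ acts on $C^x_T$, since $(ue)|_T=s_T\cdot1$. The action is simply transitive: if $u,u'\in C^x_T$, there is a unique $e\in E_{T\cup x}$ with $u'=ue$; restricting to $T$ gives $s_T=s_T\,e|_T$, so $e|_T=1$. So this is a system of level $c-1$ on $R'$. We check the hypotheses of the lemma for $(d-1,c-1,q-2)$; note that $q-2\ge(c-1)+(d-1)+1$.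

**Step 3: $(D_{d-1})$ for the link.** Restricting to kernels should lower $d$ by one. Let $e\in E^x_T$ have trivial restriction to $E^x_{T'}$ for all $T'\subseteq T$, $|T'|\le d-1$. Let $Z\subseteq T\cup x$ with $|Z|\le d$. If $x\notin Z$, then $e|_Z=(e|_T)|_Z=1$. If $x\in Z$, then $Z=T'\cup x$ with $|T'|\le d-1$, and $e|_Z=1$ by assumption. So $e=1$ by $(D_d)$. For $d=0$ only $Z=\emptyset$ occurs, and this shows that all $E^x_T$ are trivial.

**Step 4: $(\mathrm{Tr}_{q-4})$ for the link.** Transport is inherited by treating $x$ as part of the fixed set. Let $T\subseteq R'$, $|T|\le q-4$, and let $y\ne z$ lie in $R'\setminus T$. Apply $(\mathrm{Tr}_{q-2})$ to $T\cup x$, which has at most $q-3$ points, to get homomorphisms $g_U:E_{U\cup y}\to E_{U\cup z}$ for $U\subseteq T\cup x$, $|U|\le c-1$. For $U\subseteq T$ with $|U|\le c-2$ use $g_{U\cup x}$ on $E^x_{U\cup y}\subseteq E_{U\cup x\cup y}$. If $e\in E^x_{U\cup y}$, then by (2)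
$$g_{U\cup x}(e)|_{U\cup z}=g_U(e|_{U\cup y})=1,$$
so $g_{U\cup x}(e)\in E^x_{U\cup z}$. The two rules (2) for the link read $g_{U\cup x}(e)|_{U'\cup x\cup z}=g_{U'\cup x}(e|_{U'\cup x\cup y})$ and $g_{U\cup x}(e)|_{U\cup x}=e|_{U\cup x}$. Both are instances of (2) for the original system.

**Step 5: $(\mathrm{Sol}_{q-2})$ for the link.** This is the step with the spare point. Let $T\subseteq R'$ with $|T|\le q-2$. As $|R'|\ge q$, we can choose $y\in R'\setminus T$. By $(\mathrm{Sol}_q)$ there is a solution $a$ on $T\cup\{x,y\}$. For $Z\subseteq T\cup y$, $|Z|\le c$, both $s_Z$ and $a_Z$ are defined; write $s_Z=a_Zz_Z$ with $z_Z\in E_Z$. Restricting to $Z'\subseteq Z$ gives $s_{Z'}=a_{Z'}\,z_Z|_{Z'}$, so by uniqueness $z_Z|_{Z'}=z_{Z'}$. Take $g_U$ from $(\mathrm{Tr}_{q-2})$ for $T$ and $x,y$, and for $U\subseteq T$, $|U|\le c-1$, put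
$$u_U=a_{U\cup x}\;g_U(z_{U\cup y})\in C_{U\cup x}.$$
Then $u_U|_U=a_U\,z_{U\cup y}|_U=a_Uz_U=s_U$, so $u_U\in C^x_U$. For $U'\subseteq U$,
$$u_U|_{U'\cup x}=a_{U'\cup x}\,g_{U'}(z_{U\cup y}|_{U'\cup y})=a_{U'\cup x}\,g_{U'}(z_{U'\cup y})=u_{U'} .$$
So $(u_U)$ is a solution of the link on $T$.

**Step 6: conclusion.** By induction the link has a solution $(u_T)$ on $R'$. Put $s'_T=s_T$ ($|T|\le c$) and $s'_{T\cup x}=u_T$ ($|T|\le c-1$) for $T\subseteq R'$. Restricting from $T\cup x$ to $T'\cup x$ is compatible because $(u_T)$ is a solution, and restricting from $T\cup x$ to $T'\subseteq T$ gives $(u_T|_T)|_{T'}=s_T|_{T'}=s_{T'}$. So $s'$ is a solution on $R'\cup x$ extending $s$. $\square$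

**How the parameters are forced.** In our graph, two vertices have supports inside a set of size $2k$, so we want $c=2k$. An element of $E_T$ is determined on supports of single vertices, so $d=k$. Lemma 3 then asks for $q=3k+1$. Solutions on $q$-sets need two spare points, and transport with $|T|\le q-2=3k-1$ will need $|T|\le N-5$. Since $3k+4\le N$, both hold, and this is why $r$ is about $N/3$.

What remains is transport. For given $T,x,y$ we would like an element $g\in A$ with $\pi(g)$ fixing $T$ pointwise and moving $y$ to $x$, and with $g$ acting *trivially on $V_T$*. Conjugation by $g$ then carries $E_{U\cup y}$ to $E_{U\cup x}$ without changing anything over $U$. A priori, elements of $A$ lying over $\mathrm{Alt}_{(T)}$ may be forced to move vertices inside the fibers of $V_T$. The next section excludes this.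

## 5. Short fibers carry no alternating action

Let $\beta(n)$ be the least order of an elementary abelian $p$-group ($p$ any prime) on which $\mathrm{Alt}_n$ acts faithfully.

**Lemma 4.** $\beta(n)\ge2^{n/2}$ for $n\ge8$, and $\beta(n)\ge2^{n-2}$ for $n\ge9$.

*Proof.* Let $\mathrm{Alt}_n$ act faithfully on $\mathbb F_p^d$. We test the action on an abelian subgroup of order prime to $p$.

**Odd $p$.** Write $n=4a+b$ with $a\ge2$, $0\le b\le3$. The Klein four-groups on $a$ disjoint 4-sets generate an elementary abelian 2-group of rank $2a$ in $\mathrm{Alt}_n$. It is diagonalizable over $\mathbb F_p$ with entries $\pm1$, so faithfulness gives $2^{2a}\le2^d$, that is, $d\ge2a$. Hence $p^d\ge9^a\ge2^{3a}\ge2^{2a+2}\ge2^{n/2}$, since $a\ge2$ and $n/2\le2a+\frac32$.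

**$p=2$.** Write $n=3a+b$ with $a\ge2$, $0\le b\le2$. The 3-cycles on $a$ disjoint 3-sets generate an elementary abelian 3-group of rank $a$. Over $\mathbb F_4$ it is diagonalizable. The multiset of its characters is closed under the Frobenius map, which sends $\chi$ to $\chi^2=\chi^{-1}$. By faithfulness the characters that occur span the dual group, so $a$ of them, $\chi_1,\dots,\chi_a$, form a basis over $\mathbb F_3$. The $2a$ characters $\chi_i,\chi_i^{-1}$ are distinct and all occur, so $d\ge2a$. Hence $2^d\ge2^{2a}\ge2^{3a/2+1}\ge2^{n/2}$.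

**Second claim.** If all composition factors of $\mathbb F_p^d$ were trivial, the image of $\mathrm{Alt}_n$ would be a $p$-group, which it is not. So some factor is nontrivial, and [W] gives $d\ge n-2$, hence $p^d\ge2^{n-2}$. $\square$

We recall a standard fact: for a finite $p$-group $Y$, the kernel of $\mathrm{Aut}(Y)\to\mathrm{Aut}(Y/\Phi(Y))$ is a $p$-group. Indeed, an element of prime order $\ell\ne p$ in the kernel acts on each coset of $\Phi(Y)$. The size of such a coset is a power of $p$, hence not divisible by $\ell$, so there is a fixed point in each coset. The fixed points generate $Y$ modulo $\Phi(Y)$, hence generate $Y$, and the element is trivial.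

For $T\subseteq[N]$ put $A[T]=\{a\in A:\pi(a)\in\mathrm{Alt}_{(T)}\}$. As $\pi(A)=\mathrm{Alt}_N$, we have $\pi(A[T])=\mathrm{Alt}_{(T)}$, and $K\le A[T]$.

**Lemma 5 (fibers).** Let $v\in V$, $S=S_v$, $n=N-|S|$, $B=A[S]$, $F=Kv$. Then $F$ is $B$-invariant. If $C$ denotes the kernel of $B$ acting on $F$, then $\pi(C)=\mathrm{Alt}_{(S)}$.

*Proof.* **Step 1: $F$ is a $B$-orbit.** If $b\in B$, then $\pi(b)\in\mathrm{Alt}_{(S)}\le\pi(A_v)$, so there is $a\in A_v$ with $\pi(a)=\pi(b)$. Then $a\in B$ and $b\in Ka$. So $B=KB_v$ and $Bv=Kv=F$.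

**Step 2: set-up for a contradiction.** Suppose $\pi(C)\ne\mathrm{Alt}_{(S)}$. We have $n\ge N-k\ge2k+4\ge8$, so $\mathrm{Alt}_{(S)}\cong\mathrm{Alt}_n$ is simple. Its normal subgroup $\pi(C)$ is therefore trivial, that is, $C\le K$. Let $\bar B=B/C$, which is faithful on $F$, and $P=K/C$, which is nilpotent, normal in $\bar B$ and transitive on $F$. Let $O=\bar B_v$ be the point stabilizer. Then $\bar B=PO$, and with $P_v=P\cap O$,
$$O/P_v\cong\bar B/P\cong B/K\cong\mathrm{Alt}_n .$$

**Step 3: a chain from $P_v$ to $P$.** We cut the coset space $P/P_v$, which is $F$, into layers that are groups. Put $P_0=P_v$ and $P_{i+1}=N_P(P_i)$. In a nilpotent group proper subgroups are strictly smaller than their normalizers, so $P_0<P_1<\dots<P_s=P$ for some $s\ge0$. The group $O$ normalizes $P$ and $P_v$, hence every $P_i$, so it acts by conjugation on each group $P_{i+1}/P_i$. Let $D\trianglelefteq O$ be the kernel of the action on all these quotients together. An element of $P_v$ lies in every $P_i$ and acts trivially on $P_{i+1}/P_i$, so $P_v\le D$. As $O/P_v$ is simple, $D=O$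 or $D=P_v$.

**Step 4: $D=O$ is impossible.** An action trivial on every layer is that of a solvable group; we prove this. Since $o\cdot pv=(opo^{-1})v$ for $o\in O$, $p\in P$, we may identify $F$ with $P/P_0$, with $O$ acting by conjugation on cosets. Let $O_j$ be the kernel of $O$ acting on $P/P_j$. Then $O_0\le O_1\le\dots\le O_s=O$, all are normal in $O$, and $O_0=1$ because $\bar B$ is faithful on $F$. For $o\in O_{j+1}$ and $p\in P$ write $opo^{-1}=p\,c_p(o)$ with $c_p(o)\in P_{j+1}$, and set $\gamma_p(o)=c_p(o)P_j\in P_{j+1}/P_j$. Then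
$$(oo')p(oo')^{-1}=o\,p\,c_p(o')\,o^{-1}=p\,c_p(o)\cdot o\,c_p(o')\,o^{-1},$$
and $o\,c_p(o')\,o^{-1}\in c_p(o')P_j$ because $o\in D$ acts trivially on $P_{j+1}/P_j$. So $\gamma_p:O_{j+1}\to P_{j+1}/P_j$ is a homomorphism. An element lies in $\bigcap_p\ker\gamma_p$ exactly when $opo^{-1}\in pP_j$ for all $p$, so this intersection is $O_j$. Hence $O_{j+1}/O_j$ embeds in a product of nilpotent groups, and $O$ is solvable. This contradicts $O/P_v\cong\mathrm{Alt}_n$. (If $s=0$ the argument just says $O=O_0=1$, again a contradiction.)

**Step 5: $D=P_v$ makes $F$ large.** Now $\mathrm{Alt}_n\cong O/P_v$ embeds in $\prod_i\mathrm{Aut}(P_{i+1}/P_i)$. By simplicity it acts faithfully on one $Y=P_{i+1}/P_i$, a nilpotent group with $|Y|\le|P:P_v|=|F|$. As $Y$ is the product of its Sylow subgroups, which are characteristic, $\mathrm{Alt}_n$ acts faithfully on some Sylow subgroup $Y_p$. The kernel of its action on $Y_p/\Phi(Y_p)$ is a normal $p$-subgroup of $\mathrm{Alt}_n$, hence trivial. Thus $|F|\ge|Y_p/\Phi(Y_p)|\ge\beta(n)$.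

**Step 6: the orbit of $v$ is too long.** Let $j=|S|\le k<N/3$. Since $\pi(A_v)$ stabilizes $S$ and $\mathrm{Alt}_N$ is transitive on $j$-subsets, $|A:KA_v|=|\mathrm{Alt}_N:\pi(A_v)|\ge\binom Nj$. Hence
$$M\ge|Av|=|A:KA_v|\cdot|Kv|\ge\tbinom Nj\,\beta(N-j).$$
Here $\binom Nj\ge2^j$: this is trivial for $j=0$, and $\binom Nj\ge(N/j)^j\ge3^j$ otherwise. As $N-j\ge8$, Lemma 4 gives $M\ge2^j\cdot2^{(N-j)/2}\ge2^{N/2}$, contradicting the hypothesis of Theorem A.

If $N\ge11$, then $N-j\ge N-\frac{N-4}3=\frac{2N+4}3>8$, so $N-j\ge9$, and the second bound of Lemma 4 gives $M\ge2^j\cdot2^{N-j-2}=2^{N-2}$. But $\binom Nr,\binom N{r+1},\binom N{N-r-1},\binom N{N-r}$ are four distinct entries of row $N$ of Pascal's triangle, because $2r+2\le\frac{2N+4}3<N$. Each is at least $\binom Nr$. So $4\binom Nr\le2^N$, and $M\ge2^{N-2}\ge\binom Nr$ contradicts the hypothesis of Theorem B(i). $\square$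

Lemma 5 treats one fiber at a time. We need one group acting trivially on all of $V_T$.

**Lemma 6 (fixers).** If $|T|\le N-5$, the group $G_T=\{a\in A[T]:a\text{ fixes }V_T\text{ pointwise}\}$ satisfies $\pi(G_T)=\mathrm{Alt}_{(T)}$.

*Proof.* For $v\in V_T$ let $C_v$ be the group $C$ of Lemma 5, and put $C_v^T=C_v\cap A[T]$. As $S_v\subseteq T$, we have $A[T]\le A[S_v]$; since $C_v\trianglelefteq A[S_v]$, it follows that $C_v^T\trianglelefteq A[T]$. Each $\sigma\in\mathrm{Alt}_{(T)}\le\mathrm{Alt}_{(S_v)}=\pi(C_v)$ has a preimage in $C_v$, which then lies in $A[T]$. So $\pi(C_v^T)=\mathrm{Alt}_{(T)}$.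

Intersections keep this property because $\mathrm{Alt}_{(T)}$ is perfect. If $L_1,L_2\trianglelefteq A[T]$ both map onto $\mathrm{Alt}_{(T)}$, then $[L_1,L_2]\le L_1\cap L_2$ and $\pi([L_1,L_2])=[\mathrm{Alt}_{(T)},\mathrm{Alt}_{(T)}]=\mathrm{Alt}_{(T)}$, since $N-|T|\ge5$. So the normal subgroup $L_1\cap L_2$ maps onto $\mathrm{Alt}_{(T)}$. By induction so does $\bigcap_{v\in V_T}C_v^T$. It lies in $G_T$, because $C_v$ fixes $v\in Kv$. (If $V_T=\emptyset$, then $G_T=A[T]$.) $\square$

## 6. An odd automorphism glued from even ones

We now prove Theorem A and Theorem B(i) by building an automorphism of $X$ that induces a fixed odd permutation $\tau$ of $[N]$.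

**Step 1: the system.** We encode "maps that look like $\tau$ over $T$". Let $R=[N]$, $c=2k$, $d=k$, $q=3k+1=c+d+1$, and for $|T|\le c$
$$E_T=\{a|_{V_T}:a\in A,\ \pi(a)|_T=\mathrm{id}\},\qquad C_T=\{a|_{V_T}:a\in A,\ \pi(a)|_T=\tau|_T\}.$$
Since $aV_T=V_{\pi(a)T}$, elements of $E_T$ are permutations of $V_T$, and elements of $C_T$ are bijections $V_T\to V_{\tau T}$. Restriction from $T$ to $T'\subseteq T$ is restriction of maps to $V_{T'}\subseteq V_T$, and $E_T$ acts on $C_T$ by composition $u\circ e$. This action lands in $C_T$, is free because $u$ is injective, and respects restriction because $e$ preserves $V_{T'}$. It is transitive: if $\pi(a),\pi(a')$ both agree with $\tau$ on $T$, then $\pi(a^{-1}a')$ fixes $T$ pointwise, and $a'|_{V_T}=a|_{V_T}\circ(a^{-1}a')|_{V_T}$. So this is a system of level $c$.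

**Step 2: $(D_k)$.** Every $v\in V_T$ lies in $V_{S_v}$, with $S_v\subseteq T$ and $|S_v|\le k$. So an $e\in E_T$ that is trivial on all $V_{T'}$ with $T'\subseteq T$, $|T'|\le k$, is trivial.

**Step 3: $(\mathrm{Sol}_q)$.** If $|Q|\le3k+1\le N-3$, there is an even permutation agreeing with $\tau$ on $Q$, as in Proposition 2. Lift it to $a\in A$. The maps $a|_{V_T}$ ($T\subseteq Q$, $|T|\le c$) form a solution on $Q$.

**Step 4: $(\mathrm{Tr}_{q-2})$.** Let $|T|\le3k-1\le N-5$ and let $x\ne y$ lie outside $T$. The group $\mathrm{Alt}_{(T)}$ is transitive on the at least five points outside $T$, so by Lemma 6 there is $g\in G_T$ with $\pi(g)y=x$. For $U\subseteq T$, $|U|\le c-1$, the permutation $\pi(g)$ fixes $U$ pointwise, so $g$ maps $V_{U\cup y}$ onto $V_{U\cup x}$. Put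
$$g_U(e)=geg^{-1},\qquad\text{that is,}\qquad a|_{V_{U\cup y}}\mapsto(gag^{-1})|_{V_{U\cup x}} .$$
The first form shows that this depends only on $e$ and is a homomorphism. The permutation $\pi(gag^{-1})$ fixes $U\cup x$ pointwise, so $g_U(e)\in E_{U\cup x}$. The same $g$ serves all $U$, and $g$ maps $V_{U'\cup y}$ onto $V_{U'\cup x}$, so the first rule of (2) holds. For the second, let $w\in V_U\subseteq V_T$. Since $g$ fixes $V_U$ pointwise and $e$ preserves $V_U$, we get $geg^{-1}w=gew=ew$. So $g_U(e)|_U=e|_U$.

**Step 5: gluing.** Lemma 3 gives compatible $s_T\in C_T$ for all $T\subseteq[N]$ with $|T|\le2k$. Define $\varphi:V\to V$ by $\varphi(v)=s_{S_v}(v)$. By compatibility $\varphi(v)=s_T(v)$ whenever $S_v\subseteq T$ and $|T|\le2k$. For $v,w\in V$ take $T=S_v\cup S_w$, which has at most $2k$ points. Then $\varphi$ agrees on $\{v,w\}$ with $s_T$, hence with an element of $A\le\mathrm{Aut}(X)$. So $\varphi$ is injective and preserves adjacency and non-adjacency, and since $V$ is finite, $\varphi\in\mathrm{Aut}(X)$.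

**Step 6: parity.** For $i\in[N]$ we have $S_i=\{i\}$, and $s_{\{i\}}$ is the restriction of some $a\in A$ with $\pi(a)i=\tau(i)$. So $\varphi(i)=\tau(i)$. Thus $\varphi$ stabilizes $[N]$ and induces $\tau$. As $G$ contains $\mathrm{Alt}_N$ and the odd permutation $\tau$, $G=\mathrm{Sym}([N])$.

The hypothesis on $M$ entered through supports, which need only $M<\binom Nr$, and through Lemma 5, which needs $M<2^{N/2}$ in addition or else $N\ge11$. So this proves Theorem A and Theorem B(i). Connectedness of $X$ was not used. $\blacksquare$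

## 7. Oriented subsets: an upper bound of $2^{N+1}+3$

We prove Theorem B(ii) with a graph whose vertices are subsets of $[N]$ with an orientation. Parity appears as the sign by which a permutation acts on the orientation of the full set. For $S=\{i_1<\dots<i_s\}\subseteq[N]$ let
$$\mathrm{Or}(S)=\{\pm e_{i_1}\wedge\dots\wedge e_{i_s}\}\subset\Lambda^s(\mathbb Z^N),\qquad\mathrm{Or}(\emptyset)=\{\pm1\},$$
and call $s$ the *level* and $S$ the *underlying set*. Let $Y$ be the graph on the $2^{N+1}$ elements of $\bigcup_S\mathrm{Or}(S)$ with $\omega\sim e_i\wedge\omega$ for $\omega\in\mathrm{Or}(S)$, $i\notin S$.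

*Example, $N=2$.* Here $Y$ is the 8-cycle
$$1,\quad e_1,\quad e_2\wedge e_1,\quad -e_2,\quad -1,\quad -e_1,\quad e_1\wedge e_2,\quad e_2 .$$
Swapping $e_1$ and $e_2$ reflects the cycle through $1$ and $-1$ and interchanges $e_1\wedge e_2$ with $e_2\wedge e_1$. Marking $1$ and $e_1\wedge e_2$ differently leaves only the identity, which is $\mathrm{Alt}_2$.

Now let $N\ge5$.

**Step 1: regularity and connectedness of $Y$.** We need degrees in order to recognize marked vertices. A vertex $\omega\in\mathrm{Or}(S)$ of level $s$ has the $N-s$ neighbors $e_i\wedge\omega$ at level $s+1$. At level $s-1$ it has, for each $i\in S$, exactly one neighbor with underlying set $S\setminus\{i\}$, namely the $\omega'$ with $e_i\wedge\omega'=\omega$. So $Y$ is $N$-regular. Every vertex has a downward path to $1$ or $-1$, and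
$$1\sim e_1\sim e_2\wedge e_1=e_1\wedge(-e_2)\sim-e_2\sim-1,$$
so $Y$ is connected.

**Step 2: marking two vertices.** Let $\omega_0=e_1\wedge\dots\wedge e_N$, and let $X$ be $Y$ with three new vertices $p,p',t$ and edges $1p$, $pp'$, $\omega_0t$. Then $X$ is connected with $2^{N+1}+3$ vertices. Its vertices of degree 1 are $p'$ and $t$; their neighbors $p$ and $\omega_0$ have degrees $2$ and $N+1$. So $\mathrm{Aut}(X)$ fixes $p',p,t,\omega_0$, and also $1$, the other neighbor of $p$. It preserves $Y$ and permutes $\{e_1,\dots,e_N\}$, the neighbors of $1$ other than $p$. We identify this set with $[N]$.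

**Step 3: even permutations extend.** Each $\sigma\in\mathrm{Sym}([N])$ induces $\Lambda\sigma\in\mathrm{Aut}(Y)$, which fixes $1$, permutes the $e_i$ by $\sigma$, and maps $\omega_0$ to $\mathrm{sgn}(\sigma)\omega_0$. If $\sigma$ is even, $\Lambda\sigma$ fixes $1$ and $\omega_0$ and extends to $X$ by fixing $p,p',t$.

**Step 4: rigidity of $Y$.** Conversely let $\varphi\in\mathrm{Aut}(X)$ induce $\sigma$ on $[N]$, and let $\psi=(\Lambda\sigma)^{-1}\varphi|_Y\in\mathrm{Aut}(Y)$. It fixes $1$ and all $e_i$. We show $\psi=\mathrm{id}$, working up the levels.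

*Level 2 is preserved.* The neighbors of $e_i$ other than $1$ are $w_{li}=e_l\wedge e_i$ ($l\ne i$). Since $w_{il}=-w_{li}$, these are all the level-2 vertices as $i$ varies.

*The set $\{-e_1,\dots,-e_N\}$ is preserved.* The level-1 neighbors of $w_{li}$ are $e_i$ and $-e_l$. So the vertices adjacent to level 2, other than the $e_i$, are the $-e_l$, each with $N-1$ neighbors in level 2, and the level-3 vertices, each with 3. Here $N-1\ne3$.

*The vertices $-e_l$, $w_{li}$ and $-1$ are fixed.* The neighbors of $-e_l$ are $-1$ and $e_j\wedge(-e_l)=w_{lj}$ ($j\ne l$); those of $e_i$ are $1$ and $w_{mi}$ ($m\ne i$). Now $w_{lj}=w_{mi}$ only if $l=m$ and $j=i$. So $-e_l$ and $e_i$ have a common neighbor exactly when $i\ne l$, and then it is $w_{li}$ alone. Since all $e_i$ are fixed, $\psi$ fixes each $-e_l$, as it is determined by the one index $i$ for which $e_i$ has no common neighbor with it. Hence $\psi$ fixes each $w_{li}$, and also $-1$, the only neighbor of $-e_l$ outside level 2.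

*Higher levels.* Let $s\ge3$ and suppose all vertices of level less than $s$ are fixed. Level $s$ is the set of vertices not of smaller level that are adjacent to level $s-1$, so it is preserved. If $\omega$ has level $s$, then $\psi(\omega)$ has the same lower neighbors as $\omega$. The union of their underlying sets is the underlying set of $\omega$, so $\psi(\omega)=\pm\omega$. The lower neighbors of $-\omega$ are the negatives of those of $\omega$, and $\omega$ has only one lower neighbor with a given underlying set. So $\omega$ and $-\omega$ have no lower neighbor in common, and $\psi(\omega)=\omega$.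

**Step 5: only even permutations occur.** Thus $\varphi|_Y=\Lambda\sigma$. As $\varphi$ fixes $\omega_0$, we get $\mathrm{sgn}(\sigma)=1$. With Step 3, $\mathrm{Alt}_N\hookrightarrow X$ and $|V(X)|=2^{N+1}+3$, which proves Theorem B(ii). $\blacksquare$
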